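\title{The quasi-isometry relation for finitely generated groups is Borel bireducible with $E_{K_\sigma}$}

\begin{abstract}
We prove that quasi-isometry of finitely generated groups is Borel bireducible with the universal $K_\sigma$ equivalence relation $E_{K_\sigma}$, the relation of bounded difference on $\prod_{n\ge1}\{1,\dots,n\}$. The upper bound is a compactness argument. For the lower bound we construct a continuous family $G_\alpha$ of torsion-free $5$-generated groups of cohomological dimension $2$ such that $G_\alpha$ and $G_\beta$ are bi-Lipschitz equivalent if $\alpha-\beta$ is bounded and are not quasi-isometric otherwise. Hence $E_{K_\sigma}$ reduces to every equivalence relation between bi-Lipschitz equivalence and quasi-isometry.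
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Borel reducibility and $E_{K_\sigma}$}
Let $E$ and $F$ be equivalence relations on standard Borel spaces $X$ and $Y$, that is, on Polish spaces with their Borel $\sigma$-algebras. We say that $E$ is \emph{Borel reducible} to $F$, and write $E\le_B F$, if there is a Borel map $f\colon X\to Y$ with
\[
x\,E\,x'\iff f(x)\,F\,f(x').
\]
Such an $f$ computes from $x$ an $F$-class that is a complete invariant of the $E$-class of $x$, so $E\le_B F$ says that classifying up to $E$ is no harder than classifying up to $F$. The relations are \emph{Borel bireducible} if $E\le_BF$ and $F\le_BE$.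

Write $[1,n]=\{1,\dots,n\}$. On the compact metrizable space $\prod_{n\ge1}[1,n]$ define
\[
\alpha\,E_{K_\sigma}\,\beta\iff \exists N\ \forall n\ \ |\alpha(n)-\beta(n)|\le N .
\]
If the factors had bounded size there would be a single class; since they grow, $\alpha(n)=1$ and $\beta(n)=n$ are inequivalent. An equivalence relation on a Polish space $X$ is \emph{$K_\sigma$} if it is a countable union of compact subsets of $X\times X$. The relation $E_{K_\sigma}$ is of this kind, since each fixed $N$ defines a closed set. It is universal among such relations.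

\begin{theorem}[Rosendal]\label{thm:rosendal}
Every $K_\sigma$ equivalence relation on a Polish space is Borel reducible to $E_{K_\sigma}$.
\end{theorem}

\subsection*{Quasi-isometry}
Let $G$ be a group with a finite generating set $S$. Elements $g\neq g'$ are \emph{adjacent} if $g'=gs$ for some $s\in S\cup S^{-1}$; this defines the Cayley graph of $(G,S)$, and its path metric on $G$ is the \emph{word metric} $d$. It is invariant under left multiplication, and $d(1,g)$ is the length of a shortest word representing $g$. For $C\ge1$, a map $\Phi\colon G\to G'$ between groups with word metrics is a \emph{$C$-quasi-isometry} if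
\[
\tfrac1C\,d(g,h)-C\le d(\Phi(g),\Phi(h))\le C\,d(g,h)+C\qquad(g,h\in G)
\]
and every element of $G'$ lies within distance $C$ of $\Phi(G)$. The groups are \emph{quasi-isometric} if such a map exists for some $C$. They are \emph{$\lambda$-bi-Lipschitz equivalent} if there is a bijection $\Phi\colon G\to G'$ such that $\Phi$ and $\Phi^{-1}$ are $\lambda$-Lipschitz, and \emph{bi-Lipschitz equivalent} if this holds for some $\lambda$. The identity map of $G$ is bi-Lipschitz for any two word metrics, so neither relation depends on the generating sets, although the constants do. Bi-Lipschitz equivalence implies quasi-isometry and is strictly finer: all finite groups are quasi-isometric to the trivial group.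

Let $F_m$ be the free group of rank $m\ge1$ with a fixed basis, and let $\mathcal G_m\subseteq 2^{F_m}$ be the set of normal subgroups of $F_m$. It is closed in the product topology, hence compact metrizable. A point $M\in\mathcal G_m$ represents the group $F_m/M$ with the word metric given by the image of the basis. The disjoint union $\mathcal G=\bigsqcup_{m\ge1}\mathcal G_m$ is a Polish space, and quasi-isometry and bi-Lipschitz equivalence are equivalence relations on it.

\subsection*{The problem and the results}
Quasi-isometry has the same shape as $E_{K_\sigma}$: one asks for a constant $C$ and an object satisfying closed conditions that depend on $C$, and constants deteriorate under composition, as the bounds $N$ add up in $E_{K_\sigma}$. This suggests that quasi-isometry is $K_\sigma$, so that $E_{K_\sigma}$ bounds its complexity from above. The bound is sharp if groups have room to record a number at each of infinitely many scales, in such a way that quasi-isometries lose exactly a bounded error. It is conjectured in \cite{QI} that the quasi-isometry relation on $\mathcal G$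 is Borel bireducible with $E_{K_\sigma}$. We prove this conjecture.

\begin{theorem}\label{thm:main}
Quasi-isometry on $\mathcal G$ is Borel bireducible with $E_{K_\sigma}$.
\end{theorem}

The lower bound holds in a stronger, quantitative form. For an integer $C\ge1$, a \emph{$C$-pair from $G$ to $G'$} consists of maps $\Phi\colon G\to G'$ and $\bar\Phi\colon G'\to G$, each sending adjacent elements to elements at distance at most $C$, such that $d(\bar\Phi\Phi(g),g)\le C$ for all $g\in G$.

\begin{theorem}\label{thm:family}
There is a continuous map $\alpha\mapsto G_\alpha$ from $\prod_n[1,n]$ to $\mathcal G_5$, whose values are torsion-free groups of cohomological dimension $2$, with the following properties.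
\begin{itemize}
\item[(a)] If $N\ge1$ is an integer and $|\alpha(n)-\beta(n)|\le N$ for all $n$, then $G_\alpha$ and $G_\beta$ are $(2N+1)$-bi-Lipschitz equivalent.
\item[(b)] If $G_\alpha$ and $G_\beta$ are quasi-isometric, then $\alpha\,E_{K_\sigma}\,\beta$. Quantitatively, if there is a $C$-pair from $G_\alpha$ to $G_\beta$, then $|\alpha(n)-\beta(n)|<40C^2$ for all large $n$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:between}
Every equivalence relation $E$ on $\mathcal G$ that contains bi-Lipschitz equivalence and is contained in quasi-isometry satisfies $E_{K_\sigma}\le_BE$. Quasi-isometry and bi-Lipschitz equivalence, on $\mathcal G$ or restricted to $\mathcal G_5$, are Borel bireducible with $E_{K_\sigma}$.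
\end{corollary}

\subsection*{The method}
The groups $G_\alpha$ have one defining relator at each of a sequence of rapidly growing scales $\ell_1\ll\ell_2\ll\cdots$, the $k$th relator having length about $2(\ell_k+\theta_k)$ for a parameter $\theta_k\ge0$. The family must be rigid and flexible at once. It is rigid because a quasi-isometry changes only by a bounded factor the length of a relator that does not follow from much shorter ones (Section~\ref{sec:detect}). It is flexible because an explicit bijection, a shear along a central direction, changes all the $\theta_k$ simultaneously by arbitrary amounts of size at most $N\ell_k$ (Sections~\ref{sec:tools}, \ref{sec:tree} and~\ref{sec:groups}). Section~\ref{sec:model} shows both phenomena on groups with a single long relator, and Section~\ref{sec:reduction} chooses the $\theta_k$ so that the multiplicative rigidity matches the additive flexibility.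

\section{Standard facts}\label{sec:facts}

\subsection*{Words and Lipschitz maps}
A \emph{word} in a finite alphabet $S$ is a finite string in $S\cup S^{-1}$; its length is the number of letters, and we identify it with the element it represents in the free group $F(S)$ when no confusion arises. We write $[u,v]=uvu^{-1}v^{-1}$, and $\langle\langle\mathcal R\rangle\rangle$ for the normal closure of $\mathcal R$ in $F(S)$. If $S$ generates $G$, we write $|g|_G=d(1,g)$. By the triangle inequality, a map $\Phi\colon G\to G'$ is $\lambda$-Lipschitz if and only if $|\Phi(g)^{-1}\Phi(gs)|_{G'}\le\lambda$ for all $g\in G$ and $s\in S$.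

\begin{lemma}\label{lem:pair}
If $G$ and $G'$ are quasi-isometric, there is a $C$-pair from $G$ to $G'$ for some integer $C\ge1$.
\end{lemma}

\begin{proof}
Let $\Phi$ be a $C_0$-quasi-isometry with $C_0$ an integer. It sends adjacent elements to distance at most $2C_0$. For $g'\in G'$ choose $\bar\Phi(g')\in G$ with $d(\Phi\bar\Phi(g'),g')\le C_0$. We use the lower bound in the form $d(g,h)\le C_0\,(d(\Phi(g),\Phi(h))+C_0)$. If $g',h'$ are adjacent, then $d(\Phi\bar\Phi(g'),\Phi\bar\Phi(h'))\le 2C_0+1$, so $d(\bar\Phi(g'),\bar\Phi(h'))\le C_0(3C_0+1)$. Also $d(\Phi\bar\Phi\Phi(g),\Phi(g))\le C_0$, so $d(\bar\Phi\Phi(g),g)\le2C_0^2$. Take $C=4C_0^2$.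
\end{proof}

\subsection*{Free products}
Let $Q=A*\langle c\rangle$ with $c$ of infinite order. Every $q\in Q$ has a unique \emph{normal form}
\begin{equation}\label{eq:fp}
q=g_0c^{\mu_1}g_1\cdots c^{\mu_n}g_n,\qquad n\ge0,\quad \mu_i\ne0,\quad g_i\in A,\quad g_i\neq1\ \text{ for }0<i<n .
\end{equation}
If $Q$ is generated by $c$ and a finite generating set of $A$, then $|q|_Q=\sum|g_i|_A+\sum|\mu_i|$: any word for $q$ is brought to normal form by deleting trivial syllables and merging neighbors, and this never increases the sum of the lengths of the syllables.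

\subsection*{Centralizing HNN extensions}
For a subgroup $H\le Q$ put
\[
Q*_H=\langle Q,t\mid [t,h]=1\ (h\in H)\rangle .
\]
This is the HNN extension of $Q$ whose stable letter $t$ centralizes $H$. It suffices to impose $[t,h]=1$ for $h$ in a generating set of $H$. We use three textbook facts.

\emph{Normal form} (\cite[Thm.~IV.2.1]{LS}, applied to inverses). Let $U\ni1$ be a set of representatives of the cosets $qH$ in $Q$. Every $g\in Q*_H$ can be written uniquely as
\begin{equation}\label{eq:hnn}
g=u_1t^{\epsilon_1}u_2t^{\epsilon_2}\cdots u_nt^{\epsilon_n}q,\qquad n\ge0,\quad u_i\in U,\quad\epsilon_i=\pm1,\quad q\in Q,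
\end{equation}
with no index $1\le i<n$ such that $u_{i+1}=1$ and $\epsilon_{i+1}=-\epsilon_i$. In particular $Q$ embeds in $Q*_H$.

\emph{Britton's lemma.} If $q_0t^{\epsilon_1}q_1\cdots t^{\epsilon_n}q_n=1$ with $n\ge1$, $q_i\in Q$ and $\epsilon_i=\pm1$, then there is $1\le i<n$ with $\epsilon_{i+1}=-\epsilon_i$ and $q_i\in H$.

\emph{Asphericity.} Let $X$ be a $K(Q,1)$ complex, $Y$ a $K(H,1)$ complex, and $\kappa\colon Y\to X$ a cellular map inducing the inclusion $H\le Q$. Gluing both ends of $Y\times[0,1]$ to $X$ by $\kappa$ gives a $K(Q*_H,1)$ complex.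

Finally, a group with an $n$-dimensional $K(G,1)$ has cohomological dimension $\operatorname{cd}G\le n$; one has $\operatorname{cd}G_1\le\operatorname{cd}G$ for $G_1\le G$ and $\operatorname{cd}\mathbb Z^2=2$; and a group of finite cohomological dimension is torsion-free.

\section{Quasi-isometry is $K_\sigma$}\label{sec:upper}

The $C$-quasi-isometries $F_m/M\to F_{m'}/M'$ live in a space that changes with $M$ and $M'$. We lift them to maps $F_m\to F_{m'}$ of controlled growth, which form one compact space.

\begin{proposition}\label{prop:upper}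
Quasi-isometry and bi-Lipschitz equivalence are $K_\sigma$ equivalence relations on $\mathcal G$, and so are their restrictions to each $\mathcal G_m$.
\end{proposition}

\begin{proof}
For $u\in F_m$ let $|u|$ be its length in $F_m$, and for $M\in\mathcal G_m$ let $|u|_M$ be the length of $uM$ in $F_m/M$; thus $d(uM,vM)=|u^{-1}v|_M$. The condition $|u|_M\le l$ says that $u^{-1}v\in M$ for one of the finitely many $v$ with $|v|\le l$, so it defines a clopen subset of $\mathcal G_m$. As $0\le|u|_M\le|u|$, the function $M\mapsto|u|_M$ is locally constant.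

Fix integers $C,m,m'\ge1$. Let $P$ be the compact space of maps $\varphi\colon F_m\to F_{m'}$ with $|\varphi(u)|\le C|u|+C$ for all $u$, a product of finite discrete sets. Let $K\subseteq\mathcal G_m\times\mathcal G_{m'}\times P$ consist of the triples $(M,M',\varphi)$ such that
\begin{itemize}
\item[(i)] $\frac1C|u^{-1}v|_M-C\le|\varphi(u)^{-1}\varphi(v)|_{M'}\le C|u^{-1}v|_M+C$ for all $u,v\in F_m$;
\item[(ii)] for every $v'\in F_{m'}$ there is $u\in F_m$ with $|u|\le C(|v'|+2C)$ and $|\varphi(u)^{-1}v'|_{M'}\le C$.
\end{itemize}
For fixed $u,v$, or fixed $v'$, the condition involves finitely many values of $\varphi$, each with finitely many possibilities, and the lengths $|\cdot|_M$, $|\cdot|_{M'}$ of finitely many words; so it is clopen. (The bound on $|u|$ in (ii) is there to make the existential quantifier finite.) Hence $K$ is compact, and so is its projection $K_{C,m,m'}$ to $\mathcal G_m\times\mathcal G_{m'}$. We claim that quasi-isometry is the union of the sets $K_{C,m,m'}$.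

Let $\Phi\colon F_m/M\to F_{m'}/M'$ be a $C$-quasi-isometry with $C$ an integer. After a left translation in the target, $\Phi(1)=1$. Let $\varphi(u)$ be a shortest word representing $\Phi(uM)$. Then $|\varphi(u)|=d(\Phi(1),\Phi(uM))\le C|u|+C$, and (i) holds. Given $v'$, choose $g$ with $d(\Phi(g),v'M')\le C$. Then $d(1,\Phi(g))\le|v'|+C$, so $d(1,g)\le C(|v'|+2C)$, and a shortest word $u$ for $g$ satisfies (ii).

Conversely, let $(M,M',\varphi)\in K$. Choose a representative $u_g\in F_m$ of each $g\in F_m/M$ and put $\Phi(g)=\varphi(u_g)M'$. The two inequalities for $\Phi$ are (i). Given $v'$, take $u$ as in (ii) and $g=uM$; by (i), $|\varphi(u_g)^{-1}\varphi(u)|_{M'}\le C$, so $d(\Phi(g),v'M')\le2C$. Thus $\Phi$ is a $2C$-quasi-isometry.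

For bi-Lipschitz equivalence use the bound $|\varphi(u)|\le C|u|$ and the conditions
\begin{itemize}
\item[(i$'$)] $\frac1C|u^{-1}v|_M\le|\varphi(u)^{-1}\varphi(v)|_{M'}\le C|u^{-1}v|_M$ for all $u,v\in F_m$;
\item[(ii$'$)] for every $v'\in F_{m'}$ there is $u\in F_m$ with $|u|\le C|v'|$ and $\varphi(u)^{-1}v'\in M'$.
\end{itemize}
These are closed conditions for the same reason. A $C$-bi-Lipschitz bijection $\Phi$ with $\Phi(1)=1$ gives such a $\varphi$ as before, with $u$ in (ii$'$) a shortest word for $\Phi^{-1}(v'M')$. Conversely, by (i$'$) the map $uM\mapsto\varphi(u)M'$ is well defined, injective and $C$-bi-Lipschitz onto its image, and by (ii$'$) it is onto. For the restrictions to $\mathcal G_m$ take only the sets with $m'=m$.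
\end{proof}

\section{Relators that a quasi-isometry detects}\label{sec:detect}

The rest of the paper proves Theorem~\ref{thm:family}. We begin with the invariant. Let $G$ be generated by a finite alphabet $S$. For an integer $r\ge0$ let $\mathcal N_G(r)\lhd F(S)$ be the normal closure of the words of length at most $r$ that are trivial in $G$; it increases with $r$. A word that is trivial in $G$ is a loop in the Cayley graph, and it lies in $\mathcal N_G(r)$ when the loop can be filled with loops of length at most $r$. The next lemma says that the property ``loops of length at most $R$ can be filled with loops of length at most $r$'' passes through a $C$-pair with a multiplicative loss. The idea is that of Bowditch's taut loops.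

\begin{lemma}\label{lem:fill}
Let $(\Phi,\bar\Phi)$ be a $C$-pair from $G$ to $G'$ and put $D=4C^2$. Let $r\ge1$ and $R\ge0$ be integers such that every word of length at most $R$ that is trivial in $G'$ lies in $\mathcal N_{G'}(r)$. Then every word of length at most $R/D$ that is trivial in $G$ lies in $\mathcal N_G(Dr)$.
\end{lemma}

\begin{proof}
Let $\Gamma$ be the graph with vertex set $G$ and one edge from $g$ to $gs$, labeled $s$, for each $(g,s)\in G\times S$. Let $X_r$ be obtained from $\Gamma$ by attaching a disc along every closed edge path of length at most $r$. Reading labels identifies $\pi_1(\Gamma,1)$ with $\ker(F(S)\to G)$. The discs kill the elements $vuv^{-1}$, where $v\in F(S)$ is arbitrary and $u$ is a word of length at most $r$ that is trivial in $G$, and these generate $\mathcal N_G(r)$. Hence a closed edge path with label $u$, based anywhere, is null-homotopic in $X_r$ if and only if $u\in\mathcal N_G(r)$. Define $\Gamma'$ and $X'_r$ for $G'$ in the same way, and extend $\Phi$ and $\bar\Phi$ to the graphs by sending each edge to an edge path of length at most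 $C$.

Let $\gamma$ be a closed edge path in $\Gamma$ of length at most $R/D$. Then $\Phi\gamma$ has length at most $CR/D\le R$, so it is null-homotopic in $X'_r$ by hypothesis. The map $\bar\Phi$ sends the boundary of each disc of $X_r'$ to a closed path of length at most $Cr$, so it extends to a map $X'_r\to X_{Cr}$. Therefore $\bar\Phi\Phi\gamma$ is null-homotopic in $X_{Cr}$.

It remains to compare $\gamma$ with $\bar\Phi\Phi\gamma$. Choose for each vertex $g$ a path of length at most $C$ from $g$ to $\bar\Phi\Phi(g)$. An edge, the chosen paths at its two endpoints and the $\bar\Phi\Phi$-image of the edge form a closed path of length at most $1+2C+C^2\le4C^2=D$. These closed paths, one for each edge of $\gamma$, bound discs in $X_D$ that fit together to a free homotopy from $\gamma$ to $\bar\Phi\Phi\gamma$. Both $X_{Cr}$ and $X_D$ are contained in $X_{Dr}$, so $\gamma$ is null-homotopic in $X_{Dr}$.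
\end{proof}

We apply the lemma when $G$ has a genuinely new relator at scale $L$, while $G'$ has none between the scales $r$ and $L'$.

\begin{corollary}\label{cor:compare}
Let there be a $C$-pair from $G$ to $G'$, and let $L,L',r\ge1$ be integers such that
\begin{itemize}
\item[(i)] some word $\rho$ of length at most $2L+2$ is trivial in $G$ and does not lie in $\mathcal N_G(L-1)$;
\item[(ii)] every word of length less than $L'$ that is trivial in $G'$ lies in $\mathcal N_{G'}(r)$;
\item[(iii)] $4C^2r<L$.
\end{itemize}
Then $L'<20C^2L$.
\end{corollary}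

\begin{proof}
Put $D=4C^2$. If $2L+2\le(L'-1)/D$, then Lemma~\ref{lem:fill} with $R=L'-1$ gives $\rho\in\mathcal N_G(Dr)$, and $\mathcal N_G(Dr)\subseteq\mathcal N_G(L-1)$ by (iii). This contradicts (i). Hence $L'<D(2L+2)+1\le5DL$.
\end{proof}

Condition (iii) is a gap condition: the old relators of $G'$ must be so much shorter than $\rho$ that their images cannot fill it. It will dictate the growth of the scales $\ell_k$.

\section{Centralizing HNN extensions and shears}\label{sec:tools}

To use Corollary~\ref{cor:compare} we need groups in which one knows which relators follow from shorter ones, and to prove Theorem~\ref{thm:family}(a) we need groups between which bijections can be written down. The extensions $Q*_H$ allow both, and reduce both to questions about the position of $H$ in $Q$. Throughout this section $Q$ has a finite generating set $S_Q$, and $Q*_H$ is generated by $S_Q\cup\{t\}$.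

\begin{lemma}\label{lem:short}
Let $H_0\le H\le Q$, and suppose that $|h|_Q\ge L$ for all $h\in H\setminus H_0$.
\begin{itemize}
\item[(i)] Every word of length less than $L$ that is trivial in $Q*_H$ is trivial in $Q*_{H_0}$.
\item[(ii)] For $a\in H\setminus H_0$, the commutator $[t,a]$ is trivial in $Q*_H$ and nontrivial in $Q*_{H_0}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Write the word as $u=q_0t^{\epsilon_1}q_1\cdots t^{\epsilon_n}q_n$ with $q_i$ words in $S_Q$ and $\epsilon_i=\pm1$, and induct on $n$. If $n=0$, then $u$ is trivial in $Q$, because $Q$ embeds in $Q*_H$. If $n\ge1$, Britton's lemma gives $i$ with $\epsilon_{i+1}=-\epsilon_i$ and $q_i\in H$. Since $|q_i|_Q<L$, we have $q_i\in H_0$, so $t^{\epsilon_i}q_it^{-\epsilon_i}=q_i$ in both groups. Deleting these two $t$-letters gives a shorter word with fewer $t$-letters, equal to $u$ in both groups, to which the induction hypothesis applies.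

(ii) If $tat^{-1}a^{-1}=1$ in $Q*_{H_0}$, Britton's lemma gives $a\in H_0$.
\end{proof}

In the Cayley graph of $Q*_H$ the copies of $Q$ are joined by $t$-edges along cosets of $H$. A bijection of $Q$ that respects these cosets can therefore be applied in all copies at once. It need not be a homomorphism.

\begin{lemma}\label{lem:extend}
Let $H,H'\le Q$ and $\lambda\ge1$. Let $\psi\colon Q\to Q$ be a bijection such that $\psi$ and $\psi^{-1}$ are $\lambda$-Lipschitz, $\psi(H)=H'$, and
\begin{equation}\label{eq:equiv}
\psi(qh)=\psi(q)\psi(h)\qquad(q\in Q,\ h\in H).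
\end{equation}
Then $Q*_H$ and $Q*_{H'}$ are $\lambda$-bi-Lipschitz equivalent.
\end{lemma}

\begin{proof}
Taking $q=h=1$ in \eqref{eq:equiv} gives $\psi(1)=1$, so $\psi(q)=1$ only for $q=1$. Let $U\ni1$ be a set of representatives of the cosets $qH$. By \eqref{eq:equiv}, $\psi(qH)=\psi(q)H'$; since $\psi$ is a bijection, $U'=\psi(U)\ni1$ is a set of representatives of the cosets $qH'$. For $g\in Q*_H$ in the normal form \eqref{eq:hnn} put
\[
\Psi(g)=\psi(u_1)t^{\epsilon_1}\psi(u_2)t^{\epsilon_2}\cdots\psi(u_n)t^{\epsilon_n}\psi(q).
\]
This is a normal form in $Q*_{H'}$ with respect to $U'$, and every such normal form arises exactly once. So $\Psi$ is a bijection, and $\Psi^{-1}$ is the map built in the same way from $\psi^{-1}$ and $U'$. The map $\psi^{-1}$ satisfies the hypotheses with $H$ and $H'$ exchanged, since $\psi^{-1}(\psi(q)\psi(h))=qh$. It is therefore enough to show that $\Psi$ is $\lambda$-Lipschitz.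

For $s\in S_Q$, the normal form of $gs$ is that of $g$ with $q$ replaced by $qs$. So $\Psi(g)^{-1}\Psi(gs)=\psi(q)^{-1}\psi(qs)$ has length at most $\lambda$.

For the generator $t$ we show $\Psi(gt)=\Psi(g)t$. Write $q=uh$ with $u\in U$, $h\in H$, so that $gt=u_1t^{\epsilon_1}\cdots u_nt^{\epsilon_n}\,u\,t\,h$. Recall that $\psi(h)\in H'$ commutes with $t$ in $Q*_{H'}$.

\emph{Case 1: $n=0$, or $u\ne1$, or $\epsilon_n=1$.} The expression for $gt$ is a normal form with last term $h$, so
\[
\Psi(gt)=\psi(u_1)t^{\epsilon_1}\cdots t^{\epsilon_n}\,\psi(u)\,t\,\psi(h)=\psi(u_1)t^{\epsilon_1}\cdots t^{\epsilon_n}\,\psi(u)\psi(h)\,t=\Psi(g)t,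
\]
because $\psi(u)\psi(h)=\psi(q)$ by \eqref{eq:equiv}.

\emph{Case 2: $n\ge1$, $u=1$ and $\epsilon_n=-1$.} Then $q=h$, and $gt=u_1t^{\epsilon_1}\cdots u_{n-1}t^{\epsilon_{n-1}}(u_nh)$ is a normal form with last term $u_nh$. With $v=\psi(u_1)t^{\epsilon_1}\cdots\psi(u_{n-1})t^{\epsilon_{n-1}}$ we get
\[
\Psi(gt)=v\,\psi(u_nh)=v\,\psi(u_n)\psi(h)=v\,\psi(u_n)\,t^{-1}\psi(h)\,t=\Psi(g)t.\qedhere
\]
\end{proof}

The bijections $\psi$ come from direct products with $\mathbb Z$. Let $B$ be a group with a finite generating set $S_B$, and let $A=\langle z\rangle\times B$ with $z$ of infinite order, generated by $S_B\cup\{z\}$; then $|z^pb|_A=|p|+|b|_B$. For $\phi\colon B\to\mathbb Z$ with $\phi(1)=0$, the \emph{shear} along $\phi$ is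
\[
\psi_\phi\colon A\to A,\qquad \psi_\phi(z^pb)=z^{p+\phi(b)}b .
\]
It is a bijection with inverse $\psi_{-\phi}$, and it fixes $1$.

\begin{lemma}\label{lem:shear}
Let $\phi\colon B\to\mathbb Z$ satisfy $\phi(1)=0$.
\begin{itemize}
\item[(i)] If $|\phi(bs)-\phi(b)|\le M$ for all $b\in B$, $s\in S_B$, then $\psi_\phi$ and $\psi_\phi^{-1}$ are $(M+1)$-Lipschitz.
\item[(ii)] If $w\in B$, $\eta\in\mathbb Z$ and $\phi(bw)=\phi(b)+\eta$ for all $b\in B$, then $\psi_\phi(g\,z^\theta w)=\psi_\phi(g)\,z^{\theta+\eta}w$ for all $g\in A$ and $\theta\in\mathbb Z$.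
\end{itemize}
\end{lemma}

\begin{proof}
Let $g=z^pb$. Then $\psi_\phi(gz)=\psi_\phi(g)z$ and, for $v\in B$,
\[
\psi_\phi(gv)=z^{p+\phi(bv)}bv=\psi_\phi(g)\,z^{\phi(bv)-\phi(b)}v .
\]
Take $v=s$ for (i), and apply the result also to $-\phi$. Take $v=w$ for (ii).
\end{proof}

\section{The model case: one long relator}\label{sec:model}

Take $B=\langle y\rangle\cong\mathbb Z$ and $Q=A=\mathbb Z^2$. For integers $\ell\ge1$ and $\theta\ge0$ let $f=z^\theta y^\ell$, $L=\theta+\ell$ and
\[
\Gamma_\theta=Q*_{\langle f\rangle}=\langle y,z,t\mid [z,y],\ [t,z^\theta y^\ell]\rangle .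
\]
The long relator has length $2L+2$. We compare $\Gamma_\theta$ with $\Gamma_{\theta'}$, for the same $\ell$, and write $f',L'$ for the objects attached to $\theta'$.

\emph{Flexibility: if $|\theta'-\theta|\le N\ell$ with $N$ an integer, then $\Gamma_\theta$ and $\Gamma_{\theta'}$ are $(N+1)$-bi-Lipschitz equivalent.} Put $\eta=\theta'-\theta$ and spread the increment $\eta$ evenly over $\ell$ steps:
\[
\phi(y^i)=\lfloor i\eta/\ell\rfloor .
\]
Then $\phi(y^{i+\ell})=\phi(y^i)+\eta$, and $|\phi(y^{i+1})-\phi(y^i)|\le N$ because $|\eta/\ell|\le N$ and $N$ is an integer. By Lemma~\ref{lem:shear}, $\psi=\psi_\phi$ is $(N+1)$-bi-Lipschitz and $\psi(gf)=\psi(g)f'$ for all $g$. Hence $\psi(gf^p)=\psi(g)f'^p$ for all $p\in\mathbb Z$, and $g=1$ gives $\psi(f^p)=f'^p$. So Lemma~\ref{lem:extend} applies with $H=\langle f\rangle$ and $H'=\langle f'\rangle$.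

\begin{example}\label{ex:two}
Let $\ell=2$, $\theta=0$, $\theta'=1$, $N=1$. The shear sends $1,y,y^2,y^3,y^4,\dots$ to $1,y,zy^2,zy^3,z^2y^4,\dots$, and $\Gamma_0$, $\Gamma_1$ are $2$-bi-Lipschitz equivalent. They are not isomorphic. In $\Gamma_1$ put $u=zy^2$; as $\{u,y\}$ is a basis of $\mathbb Z^2$, we get $\Gamma_1=\langle u,y,t\mid[u,y],[t,u]\rangle\cong\mathbb Z\times F_2$, whose quotient by its center is torsion-free. In $\Gamma_0$ the element $y^2$ is central and $\Gamma_0/\langle y^2\rangle\cong(\mathbb Z\times\mathbb Z/2)*\mathbb Z$ has trivial center, so the quotient of $\Gamma_0$ by its center has an element of order $2$.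
\end{example}

\emph{Rigidity: if there is a $C$-pair from $\Gamma_\theta$ to $\Gamma_{\theta'}$ and $\ell>16C^2$, then $L'<20C^2L$.} Nontrivial elements $f^p$ have length $|p|L\ge L$. Apply Lemma~\ref{lem:short} with $H_0=1$, for which $Q*_{H_0}$ has the single relator $[z,y]$. For $\Gamma_\theta$ it gives $\mathcal N_{\Gamma_\theta}(L-1)\subseteq\langle\langle[z,y]\rangle\rangle\not\ni[t,f]$. For $\Gamma_{\theta'}$ it shows that trivial words of length less than $L'$ lie in $\langle\langle[z,y]\rangle\rangle\subseteq\mathcal N_{\Gamma_{\theta'}}(4)$. Now use Corollary~\ref{cor:compare} with $r=4$.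

For fixed $\ell$ all the groups $\Gamma_\theta$ are bi-Lipschitz equivalent, so one relator records nothing up to quasi-isometry. The point is that the constants $N+1$ and $20C^2$ do not depend on $\ell$, so that one can hope to run the construction at infinitely many scales at once. Note also that the two statements do not match. For $\theta=a\ell$ and $\theta'=b\ell$, flexibility needs a bound on the difference $|a-b|$, whereas rigidity bounds only the ratio $(1+b)/(1+a)$. The two quantities agree when $a=0$, and Section~\ref{sec:reduction} exploits this.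

\section{Lipschitz functions with prescribed increments on $F_2$}\label{sec:tree}

With infinitely many relators we need elements $w_1,w_2,\dots$ of $B$ and, for arbitrary $\eta_k$ with $|\eta_k|\le N|w_k|_B$, a single Lipschitz function $\phi$ with $\phi(bw_k)=\phi(b)+\eta_k$ for all $b$ and $k$. The group $B=\mathbb Z$ is too small: for $w_1=y^{\ell_1}$ and $w_2=y^{\ell_2}$, computing $\phi(y^{\ell_1\ell_2})$ in two ways gives $\ell_2\eta_1=\ell_1\eta_2$. So we take the free group $B=F(x,y)$. Even there the words cannot be arbitrary: for $w_1=xy^m$ and $w_2=xy^{m+1}$ we have $w_1^{-1}w_2=y$, so $\phi(by)-\phi(b)=\eta_2-\eta_1$, which may be of order $Nm$. The obstruction is a long common subword, and we choose words without one.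

For $k\ge1$ put $m_k=((k+5)!)^3$ and
\[
w_k=\prod_{i=1}^{40}x\,y^{m_k+i},\qquad \ell_k=|w_k|=40+40m_k+820=40m_k+860 .
\]
We record three inequalities:
\begin{equation}\label{eq:scales}
m_{k+1}\ge m_k+40,\qquad 2k\le\ell_k,\qquad \ell_{k+1}\ge\tfrac12(k+6)^3\,\ell_k .
\end{equation}
The first holds because $m_{k+1}=(k+6)^3m_k\ge2m_k$ and $m_k\ge40$, the second because $m_k\ge k$. For the third, $860\le40m_k$ gives $\ell_k\le80m_k$, while $\ell_{k+1}\ge40(k+6)^3m_k$. Only the first is used in this section. Since $w_k$ is a positive word (it contains no inverse letters), its powers are reduced and $|w_k^p|_B=|p|\,\ell_k$. Note that $\ell_k/10=4m_k+86$ is an integer.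

Let $T$ be the Cayley graph of $B$, a tree. For $b\in B$ and $k\ge1$ let $I(b,k)$ be the geodesic segment from $b$ to $bw_k$; it has $\ell_k$ edges and reads $w_k$.

\begin{lemma}\label{lem:overlap}
If $(b,k)\ne(b',k')$, then $I(b,k)\cap I(b',k')$ has at most $\frac1{10}\min(\ell_k,\ell_{k'})$ edges.
\end{lemma}

\begin{proof}
The intersection $J$ of two segments in a tree is empty or a segment. Since $w_k$ and $w_{k'}$ are positive, both paths cross each edge $\{v,vs\}$, $s\in\{x,y\}$, from $v$ to $vs$. So they run through $J$ in the same direction, and the label of $J$ is a subword of both $w_k$ and $w_{k'}$.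

Suppose that $J$ contains two $x$-edges. Then it contains a subpath labeled $xy^jx$, and $j=m_k+i=m_{k'}+i'$ with $1\le i,i'\le39$. By \eqref{eq:scales} the intervals $[m_k+1,m_k+40]$ are disjoint for distinct $k$, so $k=k'$ and $i=i'$. The subpath then starts at $bv=b'v$, where $v$ is the prefix of $w_k$ that precedes its $i$th letter $x$. Hence $b=b'$, a contradiction.

So the label of $J$ is a subword of $w_k$ with at most one letter $x$, and its length is at most $(m_k+39)+1+(m_k+40)=2m_k+80\le\ell_k/10$. The same bound holds with $k'$ in place of $k$.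
\end{proof}

We now construct $\phi$ by choosing its increments along the edges of $T$; in a tree these may be chosen freely. Each segment $I(b,k)$ imposes one linear condition on the increments along its edges. The difficulty is that every edge lies on many segments: two segments overlap little, but $I(b,k)$ is covered by its overlaps with the others. We need a rule that gives each segment most of its edges as private property, and an order in which the remaining edges are settled first. Rooting the tree at $1$ provides both.

\begin{lemma}\label{lem:potential}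
Let $N\ge1$ and $\eta_k$ $(k\ge1)$ be integers with $|\eta_k|\le N\ell_k$. There is $\phi\colon B\to\mathbb Z$ with $\phi(1)=0$, with $|\phi(b)-\phi(b')|\le2N$ for adjacent $b,b'$, and with
\[
\phi(bw_k)=\phi(b)+\eta_k\qquad(b\in B,\ k\ge1).
\]
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill (0,3) circle (1.5pt) node[above] {$1$};
\draw[dashed] (0,3) -- (0,2);
\fill (0,2) circle (1.5pt) node[above right] {$u_I$};
\draw (-0.7,1.3) -- (0,2) -- (0.7,1.3);
\draw[line width=2pt] (-0.7,1.3) -- (-2,0);
\draw[line width=2pt] (0.7,1.3) -- (3,-1);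
\draw[dotted] (-3,1.3) -- (3,1.3) node[right] {level $|u_I|+\ell_k/10$};
\fill (-2,0) circle (2pt) node[left] {$b$};
\fill (3,-1) circle (2pt) node[right] {$bw_k$};
\end{tikzpicture}
\caption{The segment $I$ from $b$ to $bw_k$ in the Cayley tree of $F(x,y)$, drawn with distance from the root $1$ increasing downward; $u_I$ is the vertex of $I$ nearest to $1$. The segment owns its thick edges, those more than $\ell_k/10$ levels below $u_I$. At most $\ell_k/5$ edges are thin, and they all lie above the thick ones.}\label{fig:own}
\end{figure}

\begin{proof}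
The \emph{level} of an edge of $T$ is the distance from $1$ to its far endpoint. For $I=I(b,k)$ let $u_I$ be the vertex of $I$ nearest to $1$, and write $|u_I|$ for its distance from $1$. The segment $I$ is the union of two paths, one possibly trivial, that start at $u_I$ and move away from $1$ at every step. The \emph{depth} of an edge $e$ of $I$ in $I$ is its level minus $|u_I|$. We say that $I$ \emph{owns} $e$ if the depth of $e$ in $I$ exceeds $\ell_k/10$. Let $I^+$ be the set of edges owned by $I$ and $I^-$ the set of its other edges (Figure~\ref{fig:own}). There are at most two edges of each depth, so $|I^-|\le\ell_k/5$ and $|I^+|\ge4\ell_k/5$.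

\emph{Each edge has at most one owner.} Let $e$ be an edge of $I$ with far endpoint $v$ and depth $\delta$ in $I$. Then $I$ contains the geodesic from $u_I$ to $v$, which consists of the last $\delta$ edges of the geodesic from $1$ to $v$. If $I=I(b,k)$ and $I'=I(b',k')$ both own $e$, both contain a terminal part of that geodesic, so they share more than $\frac1{10}\min(\ell_k,\ell_{k'})$ edges. Lemma~\ref{lem:overlap} gives $(b,k)=(b',k')$.

\emph{Increments.} For an edge $e$ of $I=I(b,k)$ let $\sigma_I(e)=1$ if $I$, run from $b$ to $bw_k$, crosses $e$ away from $1$, and $\sigma_I(e)=-1$ otherwise. We define integers $\omega(e)$ with $|\omega(e)|\le2N$ in stages $r=1,2,\dots$; stage $r$ defines $\omega$ on the edges of level $r$, in two steps.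

First consider each segment $I=I(b,k)$ with $|u_I|+\ell_k/10=r-1$. The edges in $I^-$ have level at most $r-1$, so $\omega$ is already defined on them. Put
\[
\Delta_I=\eta_k-\sum_{e\in I^-}\sigma_I(e)\,\omega(e).
\]
Then $|\Delta_I|\le N\ell_k+\frac{\ell_k}5\cdot2N=\frac75N\ell_k\le\frac74N\,|I^+|\le2N\,|I^+|$. Every integer of absolute value at most $2N|I^+|$ is a sum of $|I^+|$ integers from $[-2N,2N]$, so we may fix integers $\omega_I(e)\in[-2N,2N]$, $e\in I^+$, with $\sum_{e\in I^+}\sigma_I(e)\,\omega_I(e)=\Delta_I$.

Then let $e$ be an edge of level $r$. If $e$ has no owner, put $\omega(e)=0$. If $e$ has an owner $I=I(b,k)$, then $|u_I|+\ell_k/10\le r-1$, so $\omega_I$ has been fixed at stage $r$ or earlier, and we put $\omega(e)=\omega_I(e)$.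

Let $\phi(b)$ be the sum of $\omega$ over the edges of the geodesic from $1$ to $b$. Crossing an edge $e$ away from $1$ changes $\phi$ by $\omega(e)$, which gives the Lipschitz bound. For $I=I(b,k)$ we have $\omega=\omega_I$ on $I^+$, so
\[
\phi(bw_k)-\phi(b)=\sum_{e\in I^-}\sigma_I(e)\,\omega(e)+\sum_{e\in I^+}\sigma_I(e)\,\omega_I(e)=\eta_k.\qedhere
\]
\end{proof}

\section{The groups $G_\theta$}\label{sec:groups}

Let $\theta=(\theta_k)_{k\ge1}$ be a sequence of non-negative integers, and let
\[
A=\langle z\rangle\times B\cong\mathbb Z\times F_2,\qquad f_k=z^{\theta_k}w_k\in A .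
\]
The direct analogue of the model case would be $A*_{\langle f_1,f_2,\dots\rangle}$, but there the exponents of $z$ can cancel. If $i<k$, $\theta_i=a\ell_i$, $\theta_k=a\ell_k$ and $p=\lfloor\ell_k/\ell_i\rfloor$, then $f_kf_i^{-p}=z^{a(\ell_k-p\ell_i)}w_kw_i^{-p}$ has length at most $a\ell_i+2\ell_k$, far less than $|f_k|_A=(1+a)\ell_k$ when $a$ is large and $\ell_i\ll\ell_k$. The relator $[t,f_k]$ then follows from the much shorter relations $[t,f_i]$ and $[t,f_kf_i^{-p}]$, and its length is not detected. We prevent this by placing the $f_k$ in distinct conjugates of $A$ in a free product. Let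
\[
Q=A*\langle c\rangle,\qquad a_k=c^kf_kc^{-k},\qquad H=\langle a_k:k\ge1\rangle,\qquad H_k=\langle a_i:i<k\rangle,
\]
\[
G_\theta=Q*_H=\langle x,y,z,c,t\mid[z,x],\ [z,y],\ [t,a_k]\ (k\ge1)\rangle .
\]
We use the generating sets $\{x,y,z,c\}$ of $Q$ and $S=\{x,y,z,c,t\}$ of $G_\theta$. We also write $a_k$ for the word $c^kz^{\theta_k}w_kc^{-k}$, of length
\[
L_k=2k+\theta_k+\ell_k .
\]

\begin{lemma}\label{lem:H}
The group $H$ is free on $\{a_k:k\ge1\}$. If $(L_k)$ is nondecreasing, then $|h|_Q\ge L_k$ for all $h\in H\setminus H_k$.
\end{lemma}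

\begin{proof}
Consider a product $h=a_{j_1}^{p_1}\cdots a_{j_n}^{p_n}$ with $n\ge1$, $p_i\ne0$ and $j_i\neq j_{i+1}$. Then
\[
h=c^{j_1}f_{j_1}^{p_1}c^{j_2-j_1}f_{j_2}^{p_2}\cdots c^{j_n-j_{n-1}}f_{j_n}^{p_n}c^{-j_n}.
\]
The exponents of $c$ are nonzero and $f_j^p=z^{p\theta_j}w_j^p\neq1$ for $p\ne0$, so this is a normal form \eqref{eq:fp} and $h\ne1$. Hence $H$ is free on the $a_k$. If $h\notin H_k$, then $j:=j_i\ge k$ for some $i$. The partial sums of the exponents of $c$ are $j_1,\dots,j_n,0$; they go from $0$ to $j$ and back, so the $c$-syllables have total length at least $2j$. Moreover $|f_j^{p_i}|_A=|p_i|(\theta_j+\ell_j)\ge\theta_j+\ell_j$. Therefore $|h|_Q\ge L_j\ge L_k$.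
\end{proof}

\begin{corollary}\label{cor:relators}
Let $(L_k)$ be nondecreasing and $\mathcal R_k=\{[z,x],[z,y]\}\cup\{[t,a_i]:i<k\}$.
\begin{itemize}
\item[(i)] Every word of length less than $L_k$ that is trivial in $G_\theta$ lies in $\langle\langle\mathcal R_k\rangle\rangle$.
\item[(ii)] The word $[t,a_k]$, of length $2L_k+2$, is trivial in $G_\theta$ and does not lie in $\mathcal N_{G_\theta}(L_k-1)$.
\end{itemize}
\end{corollary}

\begin{proof}
We have $F(S)/\langle\langle\mathcal R_k\rangle\rangle=Q*_{H_k}$, so (i) follows from Lemmas~\ref{lem:H} and~\ref{lem:short}(i). Since $H$ is free on the $a_i$, we have $a_k\notin H_k$, so $[t,a_k]\notin\langle\langle\mathcal R_k\rangle\rangle$ by Lemma~\ref{lem:short}(ii). By (i), $\mathcal N_{G_\theta}(L_k-1)\subseteq\langle\langle\mathcal R_k\rangle\rangle$.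
\end{proof}

\begin{proposition}\label{prop:cd}
The group $G_\theta$ is torsion-free and $\operatorname{cd}G_\theta=2$.
\end{proposition}

\begin{proof}
The product $S^1\times(S^1\vee S^1)$ is a $2$-dimensional $K(A,1)$, and its wedge $X$ with a circle is a $2$-dimensional $K(Q,1)$. By Lemma~\ref{lem:H}, a wedge $Y$ of countably many circles is a $K(H,1)$. Gluing $Y\times[0,1]$ to $X$ as in Section~\ref{sec:facts} gives a $2$-dimensional $K(G_\theta,1)$. So $\operatorname{cd}G_\theta\le2$ and $G_\theta$ is torsion-free. Since $\mathbb Z^2\cong\langle z,x\rangle\le Q\le G_\theta$, equality holds.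
\end{proof}

The letter $c$ costs nothing on the flexible side: a shear of $A$ fixes $1$, so it can be applied to a normal form syllable by syllable.

\begin{proposition}\label{prop:flex}
Let $N\ge1$ be an integer. If $|\theta_k-\theta'_k|\le N\ell_k$ for all $k$, then $G_\theta$ and $G_{\theta'}$ are $(2N+1)$-bi-Lipschitz equivalent.
\end{proposition}

\begin{proof}
Primes denote the objects for $\theta'$; the groups $B,A,Q$ are the same for both sequences. Take $\phi$ from Lemma~\ref{lem:potential} with $\eta_k=\theta'_k-\theta_k$, and let $\psi_0=\psi_\phi$. By Lemma~\ref{lem:shear}, $\psi_0$ and $\psi_0^{-1}$ are $(2N+1)$-Lipschitz, and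
\begin{equation}\label{eq:f}
\psi_0(gf_k)=\psi_0(g)f'_k\qquad(g\in A,\ k\ge1).
\end{equation}
For $q\in Q$ in the normal form \eqref{eq:fp} put
\[
\psi(q)=\psi_0(g_0)c^{\mu_1}\psi_0(g_1)\cdots c^{\mu_n}\psi_0(g_n).
\]
Since $\psi_0(g)=1$ only for $g=1$, this is again a normal form. So $\psi$ is a bijection of $Q$ with $\psi(1)=1$, and $\psi^{-1}$ is built in the same way from $\psi_0^{-1}$.

For $g\in A$, the normal form of $qg$ is that of $q$ with $g_n$ replaced by $g_ng$, so
\begin{equation}\label{eq:last}
\psi(q)^{-1}\psi(qg)=\psi_0(g_n)^{-1}\psi_0(g_ng).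
\end{equation}
Next, $\psi(qc)=\psi(q)c$. Indeed, if $n=0$ or $g_n\ne1$, the normal form of $qc$ is that of $q$ followed by $c\cdot1$. If $n\ge1$, $g_n=1$ and $\mu_n\ne-1$, it is that of $q$ with $\mu_n$ replaced by $\mu_n+1$. If $n\ge1$, $g_n=1$ and $\mu_n=-1$, it is $g_0c^{\mu_1}\cdots c^{\mu_{n-1}}g_{n-1}$, and $\psi(q)=\psi(qc)\,c^{-1}$. In each case the identity follows from $\psi_0(1)=1$. It gives $\psi(qc^i)=\psi(q)c^i$ for all $i\in\mathbb Z$.

By this identity and by \eqref{eq:last} with $g\in\{x,y,z\}$, the map $\psi$ is $(2N+1)$-Lipschitz, and the same argument applies to $\psi^{-1}$. By \eqref{eq:last} and \eqref{eq:f}, $\psi(qf_k)=\psi(q)f_k'$ for all $q\in Q$. Therefore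
\[
\psi(qa_k)=\psi(qc^kf_k)\,c^{-k}=\psi(qc^k)f'_k\,c^{-k}=\psi(q)\,a'_k ,
\]
and replacing $q$ by $qa_k^{-1}$ gives $\psi(qa_k^{-1})=\psi(q)a_k'^{-1}$. By induction on $n$,
\[
\psi\bigl(q\,a_{j_1}^{\epsilon_1}\cdots a_{j_n}^{\epsilon_n}\bigr)=\psi(q)\,a_{j_1}'^{\epsilon_1}\cdots a_{j_n}'^{\epsilon_n}\qquad(\epsilon_i=\pm1).
\]
The case $q=1$ shows that $\psi(H)=H'$ and that the right side is $\psi(q)\psi(h)$ for $h=a_{j_1}^{\epsilon_1}\cdots a_{j_n}^{\epsilon_n}$. Lemma~\ref{lem:extend} finishes the proof.
\end{proof}

\section{The reduction}\label{sec:reduction}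

\subsection*{Choice of the parameters}
The first guess $\theta_k=\alpha(k)\,\ell_k$ gives Theorem~\ref{thm:family}(a), but Corollary~\ref{cor:compare} would then bound only the ratio of $1+\beta(k)$ to $1+\alpha(k)$, and this ratio is bounded in both directions for the inequivalent sequences $\alpha(k)=k$, $\beta(k)=\lceil k/2\rceil$. Instead we record the number $a=\alpha(n)$ at $n$ different scales, through its distances $|j-a|$ to all points $j\in[1,n]$. For $a,b\in[1,n]$,
\begin{equation}\label{eq:dist}
\bigl||j-a|-|j-b|\bigr|\le|a-b|\ \text{ for all }j,\qquad \frac{1+|j-b|}{1+|j-a|}=1+|a-b|\ \text{ for }j=a .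
\end{equation}
So the differences stay bounded by $|a-b|$, and one of the ratios reveals $|a-b|$.

The formula $k(n,j)=\frac{n(n-1)}2+j$ enumerates the pairs $1\le j\le n$ by the positive integers. We have $n\le k(n,j)$, since $\frac{n(n-1)}2+1-n=\frac{(n-1)(n-2)}2\ge0$. For $\alpha\in\prod_n[1,n]$ and $k=k(n,j)$ put
\[
\theta^\alpha_k=\ell_k\,|j-\alpha(n)|,\qquad G_\alpha=G_{\theta^\alpha},\qquad L_k^\alpha=2k+\ell_k\bigl(1+|j-\alpha(n)|\bigr),
\]
and write $a_k^\alpha$, $\mathcal R_k^\alpha$ for the corresponding words and sets of relators. We identify $F(S)$ with $F_5$ and $G_\alpha$ with the point $M_\alpha=\ker(F(S)\to G_\alpha)$ of $\mathcal G_5$. Since $1+|j-\alpha(n)|\le n\le k$, the inequalities \eqref{eq:scales} give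
\begin{equation}\label{eq:window}
\ell_k\le L_k^\alpha\le2k+k\ell_k\le(k+1)\ell_k<\ell_{k+1}.
\end{equation}
Thus $L^\alpha_k$ lies in a window $[\ell_k,(k+1)\ell_k]$ that does not depend on $\alpha$, the windows are disjoint, and $(L_k^\alpha)$ is increasing, so Corollary~\ref{cor:relators} applies to $G_\alpha$.

\begin{proof}[Proof of Theorem~\ref{thm:family}]
The groups $G_\alpha$ are torsion-free of cohomological dimension $2$ by Proposition~\ref{prop:cd}.

\emph{Continuity.} We must show that $\{\alpha:u\in M_\alpha\}$ is clopen for each $u\in F(S)$. Choose $k$ with $\ell_k>|u|$. By \eqref{eq:window}, $L_k^\alpha>|u|$ for every $\alpha$, so Corollary~\ref{cor:relators}(i) shows that $u\in M_\alpha$ if and only if $u\in\langle\langle\mathcal R_k^\alpha\rangle\rangle$. The set $\mathcal R_k^\alpha$ depends only on $\theta_i^\alpha$ for $i<k$, hence only on $\alpha(n)$ for $n<k$.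

\emph{Part (a).} If $|\alpha(n)-\beta(n)|\le N$ for all $n$, then $|\theta^\alpha_k-\theta_k^\beta|\le N\ell_k$ for all $k$ by \eqref{eq:dist}. Apply Proposition~\ref{prop:flex}.

\emph{Part (b).} By Lemma~\ref{lem:pair} we may assume that there is a $C$-pair from $G_\alpha$ to $G_\beta$. Let $k\ge5C$; in particular $k\ge2$. We apply Corollary~\ref{cor:compare} with
\[
L=L_k^\alpha,\qquad L'=L_k^\beta,\qquad r=2L_{k-1}^\beta+2 .
\]
Condition (i) holds for $\rho=[t,a_k^\alpha]$ by Corollary~\ref{cor:relators}(ii). The words in $\mathcal R_k^\beta$ have length $4$ or $2L_i^\beta+2$ with $i<k$, hence at most $r$; so $\langle\langle\mathcal R^\beta_k\rangle\rangle\subseteq\mathcal N_{G_\beta}(r)$, and condition (ii) follows from Corollary~\ref{cor:relators}(i). Condition (iii) is where the gap between consecutive windows is used. By \eqref{eq:window}, $r\le2k\ell_{k-1}+2\le3k\ell_{k-1}$. By $k^2\ge25C^2$ and \eqref{eq:scales},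
\[
4C^2r\le12C^2k\,\ell_{k-1}<\tfrac12k^3\,\ell_{k-1}<\tfrac12(k+5)^3\ell_{k-1}\le\ell_k\le L_k^\alpha .
\]
We conclude that $L_k^\beta<20C^2L_k^\alpha$ for all $k\ge5C$.

Let $n\ge5C$ and take $k=k(n,j)$ with $j=\alpha(n)$; then $k\ge n\ge5C$. At this scale $\theta_k^\alpha=0$, so $L_k^\alpha=2k+\ell_k\le2\ell_k$, while $L_k^\beta\ge\ell_k(1+|\alpha(n)-\beta(n)|)$. Hence $1+|\alpha(n)-\beta(n)|<40C^2$ for all $n\ge5C$. For the finitely many remaining $n$ we have $|\alpha(n)-\beta(n)|<n<5C$. So $\alpha\,E_{K_\sigma}\,\beta$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:between} and Theorem~\ref{thm:main}]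
Let $E$ contain bi-Lipschitz equivalence and be contained in quasi-isometry. If $\alpha\,E_{K_\sigma}\,\beta$, then $G_\alpha$ and $G_\beta$ are bi-Lipschitz equivalent by Theorem~\ref{thm:family}(a), hence $E$-equivalent. If they are $E$-equivalent, they are quasi-isometric, so $\alpha\,E_{K_\sigma}\,\beta$ by Theorem~\ref{thm:family}(b). Thus the continuous map $\alpha\mapsto G_\alpha$ reduces $E_{K_\sigma}$ to $E$ and, as it takes values in $\mathcal G_5$, also to the restriction of $E$ to $\mathcal G_5$. This applies to quasi-isometry and to bi-Lipschitz equivalence. Conversely, these two relations and their restrictions to $\mathcal G_5$ are Borel reducible to $E_{K_\sigma}$ by Proposition~\ref{prop:upper} and Theorem~\ref{thm:rosendal}.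
\end{proof}

\begin{remark}\label{rem:noniso}
As in Example~\ref{ex:two}, the equivalences in Theorem~\ref{thm:family}(a) do not in general come from isomorphisms. The map $\alpha\mapsto M_\alpha$ is injective: if $M_\alpha=M_\beta$, then $[t,a_k^\alpha]=1$ in $G_\beta$, so $a_k^\alpha\in\langle a_i^\beta:i\ge1\rangle$ by Britton's lemma; comparing with the normal forms in the proof of Lemma~\ref{lem:H} gives $a_k^\alpha=(a_k^\beta)^p$, where $p=1$ because $w_k=w_k^p$. So $\theta^\alpha=\theta^\beta$, and $\alpha(n)$ is the unique $j$ with $\theta^\alpha_{k(n,j)}=0$. An isomorphism class meets $\mathcal G_5$ in a countable set, because a countable group has countably many generating $5$-tuples. On the other hand, for each $\alpha$ there are uncountably many $\beta$ with $|\alpha(n)-\beta(n)|\le1$ for all $n$. So each $G_\alpha$ is $3$-bi-Lipschitz equivalent to uncountably many pairwise non-isomorphic groups $G_\beta$.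
\end{remark}

\begin{thebibliography}{9}

\bibitem{LS}
Lyndon and Schupp, \emph{Combinatorial Group Theory}.

\bibitem{QI}
\emph{The Quasi-Isometry Relation For Finitely Generated Groups}, \texttt{http://sites.math.rutgers.edu/\textasciitilde sthomas/UCLA1.pdf}.

\end{thebibliography}
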